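# Why $1+\sqrt{17}$ is not a Mahler measure

## 1. The numbers $1+\sqrt{1+b^2}$ for odd $b$

An algebraic number $\theta$ of degree $d$ over $\mathbb{Q}$ has a *minimal polynomial over $\mathbb{Z}$*: the irreducible polynomial
$$b_dX^d+\cdots+b_1X+b_0=b_d(X-\theta_1)\cdots(X-\theta_d)\in\mathbb{Z}[X]$$
that vanishes at $\theta$, has coprime coefficients (we say it is *primitive*), and has $b_d>0$.

**Definition.** The *Mahler measure* of $\theta$ is $M(\theta)=b_d\prod_{j=1}^d\max\{1,|\theta_j|\}$. For any $R(X)=b_d(X-\theta_1)\cdots(X-\theta_d)\in\mathbb{C}[X]$ with $b_d\ne0$, roots possibly repeated, put $M(R)=|b_d|\prod_{j=1}^d\max\{1,|\theta_j|\}$.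

So $M(\theta)$ is the leading coefficient times the product of the moduli of the roots outside the unit circle, and visibly $M(RS)=M(R)M(S)$. It is well known that $M(\theta)$ is a real algebraic integer $\ge1$. For example $M(2)=2$, from $X-2$, and $M(1/2)=2$, from $2X-1$. Let $\mathcal M$ be the set of all Mahler measures of algebraic numbers, and $\mathcal M^*$ the multiplicative monoid generated by $\mathcal M$, which is the set of Mahler measures of integer polynomials.

We start with a family that lies in $\mathcal M$ for a simple reason.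

**Proposition 1.** If $b\ge1$ is odd, then $1+\sqrt{1+b^2}\in\mathcal M$.

*Proof.* Consider $bX^2-2X-b$. Its roots are $(1\pm\sqrt{1+b^2})/b$. They are irrational, because $b^2<1+b^2<(b+1)^2$ shows that $1+b^2$ is not a square; so the polynomial is irreducible over $\mathbb{Q}$. Its coefficients are coprime, because $\gcd(b,2)=1$. Hence it is a minimal polynomial over $\mathbb{Z}$. The product of the roots is $-1$ and the positive root exceeds $1$, so the other has modulus less than $1$. The Mahler measure is $b\cdot(1+\sqrt{1+b^2})/b=1+\sqrt{1+b^2}$. $\square$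

For $b=1$ and $b=3$ this gives $1+\sqrt2=M(X^2-2X-1)$ and $1+\sqrt{10}=M(3X^2-2X-3)$.

What changes when $b$ is even? Only one step used that $b$ is odd: the coprimality of the coefficients. For $b=4$ the polynomial is
$$4X^2-2X-4=2\,(2X^2-X-2).$$
Its measure as a polynomial is still $1+\sqrt{17}$, but it is no longer a minimal polynomial. What survives is $1+\sqrt{17}=M(2)\,M(2X^2-X-2)$, so $1+\sqrt{17}\in\mathcal M^*$. The question is whether another polynomial, irreducible, primitive, and of any degree whatever, has measure $1+\sqrt{17}$.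

**Theorem 1.** $1+\sqrt{17}\notin\mathcal M$; that is, no algebraic number $\theta$ has $M(\theta)=1+\sqrt{17}$.

Some background. The problem comes from "Every Real Algebraic Integer Is a Difference of Two Mahler Measures". It is known that $\mathcal M\ne\mathcal M^*$, and that membership of an algebraic integer $\alpha$ in $\mathcal M^*$ is decidable: if $\alpha\in\mathcal M^*$, then $\alpha=M(F)$ for a separable $F\in\mathbb{Z}[X]$ of degree bounded in terms of $\deg\alpha$ only. For $\mathcal M$ itself no method of decision is known, even for $\alpha$ of degree two.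

It would be a mistake to think that once the natural quadratic fails to be primitive, nothing else can work. The polynomial $27X^2-3X-27=3(9X^2-X-9)$ has measure $3\cdot\frac{1+5\sqrt{13}}2$ and is not primitive either. Yet we shall see in Section 9 that
$$27X^4+42X^3+2X^2-41X-27$$
is irreducible and primitive with exactly this measure. So polynomials of higher degree must be taken seriously, and the proof must tell $1+\sqrt{17}$ apart from $3\cdot\frac{1+5\sqrt{13}}{2}$.

## 2. Content ideals over a real quadratic field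

Throughout, $K\subset\mathbb{R}$ is a real quadratic field and $'$ is its nontrivial automorphism. We apply $'$ to polynomials coefficient by coefficient, and to ideals. **In these notes a prime never means a derivative.** Let $\mathcal O_K$ be the ring of integers and $\Delta$ the discriminant. We use the following textbook facts.

* For $\xi\in\mathcal O_K$ the numbers $\xi+\xi'$ and $\xi\xi'$ are integers, and $\mathcal O_K\cap\mathbb{Q}=\mathbb{Z}$. Since $\mathcal O_K=\mathbb{Z}+\mathbb{Z}\frac{\Delta+\sqrt\Delta}2$, the difference $\xi-\xi'$ is an integer multiple of $\sqrt\Delta$.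
* Nonzero fractional ideals form a group with unique factorization into primes, and $\mathfrak a\subseteq\mathfrak b$ if and only if $\mathfrak a=\mathfrak b\mathfrak c$ with $\mathfrak c$ integral ("to contain is to divide").
* The norm $N$ of ideals is multiplicative, $N((\xi))=|\xi\xi'|$, and $\mathfrak a\mathfrak a'=(N\mathfrak a)$. Hence $\mathfrak a^{-1}=\frac1{N\mathfrak a}\mathfrak a'$, and $N\mathfrak a\in\mathfrak a$ if $\mathfrak a$ is integral. If $\mathfrak l$ is integral of prime norm $p$, then $\mathfrak l$ is a prime ideal and $\mathfrak l\cap\mathbb{Z}=p\mathbb{Z}$, since $\mathfrak l$ contains $p$ but not $1$.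
* A rational prime $p$ is *inert* if $(p)$ is a prime ideal; otherwise $(p)=\mathfrak q\mathfrak q'$ with $N\mathfrak q=p$ (possibly $\mathfrak q=\mathfrak q'$). The prime $2$ is inert if and only if $\Delta\equiv5\bmod8$; the prime $3$ is inert if and only if $\Delta\equiv2\bmod3$.

**Definition.** For $g\in K[X]\setminus\{0\}$, the *content* $\mathfrak c(g)$ is the fractional ideal generated by the coefficients of $g$.

Gauss's lemma for Dedekind domains says $\mathfrak c(gh)=\mathfrak c(g)\mathfrak c(h)$. If $F\in\mathbb{Z}[X]$ has coefficients with greatest common divisor $g$, then $\mathfrak c(F)=(g)$; so $F$ is primitive exactly when $\mathfrak c(F)=(1)$.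

**Example: $K=\mathbb{Q}(\sqrt{17})$.** Put $\omega=\frac{1+\sqrt{17}}2\approx2.56$, so $\omega'\approx-1.56$. Then $\mathcal O_K=\mathbb{Z}[\omega]$, and
$$\omega^2=\omega+4,\qquad \omega+\omega'=1,\qquad \omega\omega'=-4,\qquad 1+\sqrt{17}=2\omega.$$
Let $\mathfrak p=(2,\omega)$. The group $2\mathbb{Z}+\omega\mathbb{Z}$ is closed under multiplication by $\omega$, because $\omega\cdot2=2\omega$ and $\omega\cdot\omega=\omega+4$; so $\mathfrak p=2\mathbb{Z}+\omega\mathbb{Z}$. It has index $2$ in $\mathbb{Z}+\omega\mathbb{Z}$, so $\mathfrak p$ is prime of norm $2$ and $\mathfrak p\mathfrak p'=(2)$. If $\omega$ were in $\mathfrak p'=(2,\omega')$, then $1=\omega+\omega'$ would be in $\mathfrak p'$, which is absurd. The ideal $(\omega)$ has norm $4$, so its prime factors lie among $\mathfrak p,\mathfrak p'$, and $\mathfrak p'$ does not occur. Therefore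
$$(\omega)=\mathfrak p^2,\qquad(\omega')=\mathfrak p'^2. \tag{1}$$
As a sample content, take $f=X-\omega/2$:
$$\mathfrak c(f)=(1,\omega/2)=\tfrac12(2,\omega)=\tfrac12\,\mathfrak p=\mathfrak p'^{-1}. \tag{2}$$
Its norm is $\tfrac12$. By Gauss, $\mathfrak c(2ff')=2\,\mathfrak p'^{-1}\mathfrak p^{-1}=(1)$, in agreement with $2ff'=2X^2-X-2$ being primitive; and $\mathfrak c(4ff')=(2)$. This is the defect of $4X^2-2X-4$ in the language of ideals.

## 3. Splitting the minimal polynomial over $K$

A polynomial with a quadratic irrational Mahler measure is very special: its roots outside the unit circle and its roots inside are exchanged by the automorphism of $K$.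

**Lemma 1.** Let $\alpha$ be a real quadratic irrational algebraic integer, $K=\mathbb{Q}(\alpha)$, and suppose $\alpha=M(F)$, where $F\in\mathbb{Z}[X]$ is irreducible and primitive with leading coefficient $a>0$. Then $F=a\,ff'$ with $f\in K[X]$ monic of degree $n\ge1$, all roots of $f$ in $|z|>1$, and all roots of $f'$ in $|z|<1$. Moreover $f'(0)\ne0$, $af(0)=\delta\alpha$ with $\delta=\pm1$, $|\alpha'|<a<\alpha$, $a\mid\alpha\alpha'$, and $\mathfrak a:=\mathfrak c(f)^{-1}$ is an integral ideal of norm $a$.

*Proof.* First, $F(0)\neq0$; otherwise $F=X$ and $M(F)=1$ is rational.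

**Step 1: the large roots give a polynomial over $K$.** Let $S$ be the set of roots $\rho$ of $F$ with $|\rho|>1$; the roots of $F$ are distinct because $F$ is irreducible. As $S$ is closed under complex conjugation, $\prod_{\rho\in S}\rho$ is real, and so $\alpha=\pm a\prod_{\rho\in S}\rho$. In particular $\alpha$ lies in the splitting field $L$ of $F$, and $K\subseteq L$. Let $G=\mathrm{Gal}(L/\mathbb{Q})$ and $H=\mathrm{Gal}(L/K)$, a subgroup of index $2$. For $\sigma\in H$ we have $\sigma\alpha=\alpha$, so
$$\alpha=|\sigma\alpha|=a\prod_{\gamma\in\sigma S}|\gamma|\le a\prod_{\gamma\in\sigma S}\max(1,|\gamma|)\le a\prod_{\text{all roots}}\max(1,|\gamma|)=\alpha.$$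
All these are equalities. Equality in the second inequality says that no root outside $\sigma S$ has modulus greater than $1$, that is, $S\subseteq\sigma S$. The two sets have the same size, so $\sigma S=S$ for every $\sigma\in H$. Hence $f:=\prod_{\rho\in S}(X-\rho)$ lies in $K[X]$. Also $S\ne\emptyset$, since otherwise $\alpha=a$ would be rational. Let $n=|S|\ge1$.

**Step 2: the other roots are the conjugates of the large ones.** Fix $\sigma\in G\setminus H$. Since $H$ is normal, each $h\in H$ satisfies $h\sigma S=\sigma(\sigma^{-1}h\sigma)S=\sigma S$. Since $\sigma^2\in H$, we have $\sigma(\sigma S)=S$. So $H$ fixes each of $S$ and $\sigma S$, and $\sigma$ exchanges them; as $H$ and $\sigma$ generate $G$, both $S\cup\sigma S$ and $S\cap\sigma S$ are stable under $G$. The group $G$ is transitive on the roots, so $S\cup\sigma S$ is the set of all roots. If $S\cap\sigma S$ were nonempty it too would be the set of all roots, so $S$ would be everything, and $\alpha=a\prod_{\text{all}}|\rho|=|F(0)|\in\mathbb{Z}$, a contradiction. So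 the roots of $F$ are the disjoint union of $S$ and $\sigma S$. As $\sigma$ restricts to $'$ on $K$, the roots of $f'$ are $\sigma S$. Thus $F=a\,ff'$, and all roots of $f'$ have modulus $\le1$.

**Step 3: no root lies on the unit circle.** Suppose $\gamma\in\sigma S$ has $|\gamma|=1$. Then $1/\gamma=\bar\gamma$ is a root of $F$. So the irreducible polynomial $F$ and the polynomial $X^{2n}F(1/X)$ of the same degree (recall $F(0)\ne0$) share the root $\gamma$. They are therefore proportional, and the roots of $F$ are closed under inversion. The inverses of the $n$ elements of $S$ are $n$ roots of modulus $<1$. They lie in $\sigma S$, which has $n$ elements, so they fill it. Then every element of $\sigma S$ has modulus $<1$, contradicting $|\gamma|=1$.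

**Step 4: the numerical constraints.** Since $F(0)\ne0$, also $f'(0)\neq0$. We have $af(0)=\pm a\prod_{\rho\in S}\rho=\delta\alpha$ with $\delta=\pm1$, and applying $'$ gives $af'(0)=\delta\alpha'$. Now $|f(0)|>1>|f'(0)|$, so $\alpha>a>|\alpha'|$. Moreover $F(0)=af(0)f'(0)=\alpha\alpha'/a$ is an integer, so $a\mid\alpha\alpha'$.

**Step 5: the content.** As $f$ is monic, $1\in\mathfrak c(f)$, that is, $\mathfrak c(f)\supseteq\mathcal O_K$; hence $\mathfrak a=\mathfrak c(f)^{-1}\subseteq\mathcal O_K$ is integral. As $F$ is primitive, Gauss's lemma gives $(1)=\mathfrak c(F)=a\,\mathfrak c(f)\,\mathfrak c(f)'$. So $\mathfrak a\mathfrak a'=(a)$, which means $N\mathfrak a=a$. $\square$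

For instance, $F=2X^2-X-2$ has $\alpha=\omega$, $f=X-\omega/2$, $\delta=-1$, and by (2) $\mathfrak a=\mathfrak p'$, of norm $2=a$.

## 4. Degrees two and four for $1+\sqrt{17}$

Suppose $\alpha=1+\sqrt{17}=2\omega$ equals $M(F)$ with $F$ a minimal polynomial. We extract everything Lemma 1 says.

We have $\alpha\alpha'=-16$, so $a\mid16$; and $|\alpha'|<a<\alpha$ reads $\sqrt{17}-1<a<\sqrt{17}+1$, so $a\in\{4,5\}$. Hence $a=4$, $\tau:=f(0)=\delta\alpha/4=\delta\omega/2$, and $\mathfrak a=\mathfrak c(f)^{-1}$ has norm $4$. Since $1$ and $\tau$ are coefficients of $f$, (2) gives $\mathfrak a^{-1}\supseteq(1,\tau)=\mathfrak p'^{-1}$, that is, $\mathfrak a\subseteq\mathfrak p'$. So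
$$a=4,\qquad\tau=\delta\,\frac\omega2,\qquad(1,\tau)=\mathfrak p'^{-1},\qquad\mathfrak c(f)=\mathfrak p'^{-1}\mathfrak l^{-1}\ \text{ with }\mathfrak l\text{ integral},\ N\mathfrak l=2. \tag{3}$$

The outer coefficients $1$ and $\tau$ generate an ideal of norm $\frac12$, whereas the full content has norm $\frac14$. The middle coefficients of $f$ must supply the missing factor $\mathfrak l^{-1}$. In particular:

**No binomial.** If $f=X^n+\tau$, then $\mathfrak c(f)=(1,\tau)$ has norm $\frac12\ne\frac14$, contradicting (3). One sees it directly: $4(X^n+\tau)(X^n+\tau')=4X^{2n}+2\delta X^n-4$ is even. The case $n=1$ disposes of $F$ of degree $2$.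

**Lattice fact.** If $\eta\in\mathfrak l'$ with $N\mathfrak l'=2$, and $|\eta|\le2$, $|\eta'|\le2$, then
$$\eta\in\{0,2,-2\}. \tag{4}$$
Indeed write $\eta=u+v\omega$ with $u,v\in\mathbb{Z}$. Then $|v|\sqrt{17}=|\eta-\eta'|\le4<\sqrt{17}$, so $v=0$ and $\eta=u\in\mathfrak l'\cap\mathbb{Z}=2\mathbb{Z}$.

**Degree four.** Let $n=2$ and $f=X^2+sX+\tau$. We bound $s$ and $s'$ by looking at the values at $\pm1$.

If $\delta=1$, then $\tau>0$. A monic quadratic with positive constant term, both of whose roots lie in $|z|>1$, is positive at $\pm1$: this is clear for nonreal roots, and real roots have the same sign and lie both above $1$ or both below $-1$. So $1+\tau\pm s>0$, that is, $|s|<1+\tau$. If $\delta=-1$, then $\tau<0$, the roots are real, one above $1$ and one below $-1$, so $1+\tau\pm s<0$ and $|s|<-(1+\tau)$. For either sign, $f'$ is monic with no root in $|z|\ge1$, so $f'(\pm1)>0$, that is, $|s'|<1+\tau'$. Altogether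
$$|s|<|1+\tau|,\qquad|s'|<|1+\tau'|.$$
This suggests the variable $\eta=2s/(1+\tau)$, for which $|\eta|<2$ and $|\eta'|<2$. Next we locate $\eta$. We have $\frac2{1+\tau}=\frac4{2+\delta\omega}$. The element $2+\delta\omega$ lies in $\mathfrak p$ and has norm $4+2\delta-4=\pm2$, so $(2+\delta\omega)=\mathfrak p$. With $s\in\mathfrak c(f)=\mathfrak p'^{-1}\mathfrak l^{-1}$ and $(4)=\mathfrak p^2\mathfrak p'^2$ we get
$$\eta\in\mathfrak p^2\mathfrak p'^2\cdot\mathfrak p^{-1}\cdot\mathfrak p'^{-1}\mathfrak l^{-1}=\mathfrak p\mathfrak p'\,\mathfrak l^{-1}=2\,\mathfrak l^{-1}=\mathfrak l'.$$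
By (4) and the strict inequalities, $\eta=0$. So $s=0$, and $f=X^2+\tau$ is a binomial, which is excluded. No $\theta$ of degree $4$ has measure $1+\sqrt{17}$.

**Where this stops.** For general $n$ one would like to bound the coefficients $f_k$ of $f$ in the same way. Up to sign, $f_k$ is the sum of the products of $n-k$ of the $n$ roots; each such product has modulus at most $|\tau|$, since the omitted roots have modulus greater than $1$. So $|f_k|\le\binom nk|\tau|$, and likewise $|f_k'|\le\binom nk$. For each fixed $n$ this leaves finitely many $f$ to test, because each $f_k$ lies in one of finitely many lattices $\mathfrak c(f)$ and is bounded together with its conjugate. But $n$ is not bounded. Nor does any single coefficient yield a contradiction: the lattice $\mathfrak c(f)$ contains $1$, and $1$ lies in every one of these boxes. Already for $n=3$ nothing forbids $f_1$ or $f_2$ from being a nonzero lattice point.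

What is needed is *one* nonzero element, built from the coefficients of $f$, that lies in a known lattice and satisfies a bound that *does not depend on $n$*. The case $n=2$ hints at it. There the bound $|s|<|1+\tau|$ is the same as $|(\tau-1)s|<|\tau^2-1|$, and $(\tau-1)s$ is the middle coefficient of $\tau f^*-f$, where $f^*=\tau X^2+sX+1$ is the reversed polynomial.

## 5. The first coefficient of $\tau f^*-f$

For $g$ of degree $n$ put $g^*(X)=X^ng(1/X)$. We compare $f$ with $f^*$. The quotient $f^*/f$ has modulus $1$ on the unit circle and no poles inside, so it maps the unit disc to itself, and Schwarz's lemma bounds the first nonconstant term of its power series by a quantity that depends only on its value at $0$, that is, only on $\tau$.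

**Lemma 2.** Let $f=\sum_{k=0}^nf_kX^k\in K[X]$ be monic of degree $n\ge1$ with all roots in $|z|>1$, such that $f'$ has all roots in $|z|<1$ and $f'(0)\ne0$. Put $\tau=f(0)$ and $E_k=\tau f_{n-k}-f_k$ $(0\le k\le n)$. Then $E_0=0$ and $E_n=\tau^2-1\ne0$. If $m\ge1$ is minimal with $E_m\neq0$, then
$$|E_m|\le|\tau^2-1|=\tau^2-1,\qquad|E_m'|\le1-\tau'^2,$$
and if equality holds in either inequality, then $f=X^n+\tau$.

Two examples. For $n=2$, $f=X^2+sX+\tau$, we get $E_1=(\tau-1)s$ and $E_2=\tau^2-1$. For $f=X^n+\tau$, all of $E_1,\dots,E_{n-1}$ vanish, so $m=n$, $E_n=\tau^2-1$, and both bounds are attained.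

*Proof.*

**Step 1: the setup.** As $\tau$ and $\tau'$ are, up to sign, the products of the roots of $f$ and $f'$, we have $|\tau|>1>|\tau'|>0$. Since $f_n=1$ and $f_0=\tau$, we get $E_0=\tau\cdot1-\tau=0$ and $E_n=\tau\cdot\tau-1\ne0$, so $m$ exists. Since $f^*=\sum_kf_{n-k}X^k$,
$$\tau f^*-f=\sum_{k=0}^nE_kX^k=E_mX^m+\cdots+E_nX^n.$$
Applying $'$ gives $\tau'f'^*-f'=E_m'X^m+\cdots$, with the same $m$, because $E_k=0$ if and only if $E'_k=0$.

**Step 2: a map of the disc attached to $f$.** Let $\varphi=f^*/f$. It is holomorphic near the closed unit disc because the zeros of $f$ lie in $|z|>1$. On $|z|=1$, since $f$ has real coefficients, $f^*(z)=z^nf(1/z)=z^nf(\bar z)=z^n\overline{f(z)}$, so $|\varphi(z)|=1$. Also $\varphi(0)=1/\tau$ has modulus $<1$, so $\varphi$ is not constant, and by the maximum principle $|\varphi|<1$ inside the disc. Near $0$,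
$$\varphi-\frac1\tau=\frac{\tau f^*-f}{\tau f}=\frac{E_m}{\tau^2}z^m+O(z^{m+1}),$$
because $\tau f$ takes the value $\tau^2$ at $0$.

**Step 3: Schwarz's lemma gives the first inequality.** The Möbius map $\zeta\mapsto\frac{\zeta-\tau^{-1}}{1-\tau^{-1}\zeta}$, with $\tau^{-1}$ real of modulus $<1$, preserves the closed unit disc and the unit circle. So
$$w=\frac{\varphi-\tau^{-1}}{1-\tau^{-1}\varphi}$$
is holomorphic near the closed disc with $|w|=1$ on the circle. At $0$ the denominator is $1-\tau^{-2}$, so
$$w=\frac{E_m/\tau^2}{1-\tau^{-2}}z^m+\cdots=\frac{E_m}{\tau^2-1}z^m+\cdots.$$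
Thus $w/z^m$ is holomorphic near the closed disc and has modulus $1$ on the circle. By the maximum principle its value at $0$ satisfies $\left|\frac{E_m}{\tau^2-1}\right|\le1$, and equality forces $w/z^m$ to be a constant $\kappa$. This constant is the real number $E_m/(\tau^2-1)$, so then $\kappa=\pm1$.

**Step 4: equality in the first inequality.** Suppose $w=\kappa z^m$. Solving for $\varphi$,
$$\frac{f^*}f=\varphi=\frac{w+\tau^{-1}}{1+\tau^{-1}w}=\frac{1+\kappa\tau z^m}{\tau+\kappa z^m}.$$
Both fractions are in lowest terms. The zeros of $f^*$ are the inverses of the zeros of $f$, so they lie in $|z|<1$, while those of $f$ lie in $|z|>1$. The zeros of $1+\kappa\tau z^m$ satisfy $|z|^m=1/|\tau|<1$, and those of $\tau+\kappa z^m$ satisfy $|z|^m=|\tau|>1$. Equal fractions in lowest terms have proportional denominators, so $f$ is proportional to $\tau+\kappa X^m$. Comparing degrees, $m=n$; as $f$ is monic, $f=X^n+\kappa\tau$; and $f(0)=\tau$ gives $\kappa=1$.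

**Step 5: the second inequality.** Now the zeros of $f'$ are inside, so we use the opposite quotient $\psi=f'/f'^*$. As $f'(0)\ne0$, $f'^*$ has degree $n$ and its zeros, the inverses of those of $f'$, lie in $|z|>1$. So $\psi$ is holomorphic near the closed disc, and it has modulus $1$ on the circle as before. Since $f'^*(0)=1$, we have $\psi(0)=\tau'$ and
$$\psi-\tau'=\frac{f'-\tau'f'^*}{f'^*}=-E_m'z^m+O(z^{m+1}).$$
Then $w_1=\frac{\psi-\tau'}{1-\tau'\psi}$ is holomorphic near the closed disc with modulus $1$ on the circle, and $w_1=-\frac{E_m'}{1-\tau'^2}z^m+\cdots$. The maximum principle for $w_1/z^m$ gives $|E_m'|\le1-\tau'^2$, with equality only if $w_1=\kappa z^m$, $\kappa=\pm1$. In that case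
$$\frac{f'}{f'^*}=\psi=\frac{w_1+\tau'}{1+\tau'w_1}=\frac{\tau'+\kappa z^m}{1+\kappa\tau'z^m}.$$
Both fractions are in lowest terms: the numerators have their zeros in $|z|<1$ (for the right one, $|z|^m=|\tau'|<1$), and the denominators have theirs in $|z|>1$. So $f'$ is proportional to $\tau'+\kappa X^m$, whence $m=n$ and $f'=X^n+\kappa\tau'$. From $f'(0)=\tau'\ne0$ we get $\kappa=1$, so $f'=X^n+\tau'$ and $f=X^n+\tau$. $\square$

## 6. Proof of Theorem 1

Suppose $1+\sqrt{17}=M(F)$ with $F$ a minimal polynomial, and keep the notation and conclusions of (3). By Lemma 1, $f$ satisfies the hypotheses of Lemma 2; take $m$ and $E_m$ from there.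

**Step 1: the lattice containing $E_m$.** In $E_m=\tau f_{n-m}-1\cdot f_m$ the factors $\tau,1$ lie in $(1,\tau)$ and the factors $f_{n-m},f_m$ lie in $\mathfrak c(f)$. So by (3) and (1)
$$E_m\in(1,\tau)\,\mathfrak c(f)=\mathfrak p'^{-1}\cdot\mathfrak p'^{-1}\mathfrak l^{-1}=\frac1{\omega'}\cdot\frac{\mathfrak l'}2=\frac\omega8\,\mathfrak l'.$$
The last equality holds because $1/\omega'=-\omega/4$. Hence $E_m=\omega\eta/8$ with $0\ne\eta\in\mathfrak l'$.

**Step 2: the size of $\eta$.** We compute the two bounds of Lemma 2 from $\omega^2=\omega+4$: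
$$\tau^2-1=\frac{\omega^2-4}4=\frac\omega4,\qquad1-\tau'^2=\frac{4-\omega'^2}4=\frac{-\omega'}4=\frac{|\omega'|}4.$$
So $\frac{\omega|\eta|}8\le\frac\omega4$ and $\frac{|\omega'||\eta'|}8\le\frac{|\omega'|}4$, that is,
$$|\eta|\le2,\qquad|\eta'|\le2.$$

**Step 3: the contradiction.** By (4), and since $\eta\neq0$, $\eta=\pm2$. Then equality holds in Lemma 2, so $f=X^n+\tau$. But binomials were excluded in Section 4: they have $\mathfrak c(f)=(1,\tau)=\mathfrak p'^{-1}$, so $N\mathfrak a=2$, whereas $N\mathfrak a=4$. $\blacksquare$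

All degrees have been handled at once. The numerical reason is that a nonrational integer of $\mathbb{Q}(\sqrt{17})$ has $|\eta-\eta'|\ge\sqrt{17}>4$. In a field of smaller discriminant relative to the bound, a suitable $\eta$ might exist, and then one can ask whether the proof runs backwards.

## 7. Necessary conditions for $p\beta\in\mathcal M$

For an integer $c\ge1$ let
$$\beta=\frac{1+\sqrt{1+4c^2}}2,\qquad K=\mathbb{Q}(\beta).$$
The field is real quadratic because $4c^2<1+4c^2<(2c+1)^2$; the same inequalities give $c<\beta<c+1$. We have $\beta^2=\beta+c^2$, $\beta+\beta'=1$, $\beta\beta'=-c^2$, so $\beta'=1-\beta\in(-c,0)$. The polynomial $cX^2-X-c$ is primitive and irreducible with roots $\beta/c>1$ and $\beta'/c\in(-1,0)$, so $\beta=M(cX^2-X-c)\in\mathcal M$. Hence $p\beta=M(p)M(cX^2-X-c)\in\mathcal M^*$ for every prime $p$. Theorem 1 is the case $p=c=2$.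

**Theorem 2.** Let $p$ be a prime. Then $p\beta\in\mathcal M$ if and only if at least one of the following holds:

* (i) there is an integer $a$ with $p\nmid a$, $a\mid c^2$, $p(\beta-1)<a<p\beta$;
* (ii) there is $0\ne\eta\in\mathcal O_K$ with $p\mid\eta\eta'$, $|\eta|<p$, $|\eta'|<p$.

In case (i), $p\beta$ is the Mahler measure of a number of degree $2$; in case (ii), of a number of degree $4$. Both conditions are checked by a finite search.

The search is finite because $c^2$ has finitely many divisors and only finitely many elements of the lattice $\mathcal O_K$ have both conjugates bounded by $p$.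

**Ideal identities.** In place of (1) and (2) we use three products, each computed from $\beta+\beta'=1$, $\beta\beta'=-c^2$, $\beta^2=\beta+c^2$:
$$(\beta+c)(\beta'+c)=-c^2+c+c^2=c,\qquad(\beta-c)(\beta'-c)=-c^2-c+c^2=-c,\qquad(\beta+c)(\beta-c)=\beta. \tag{5}$$
They show that $\beta+c$ and $\beta-c$ each divide both $c$ and $\beta$ in $\mathcal O_K$, so $(c,\beta)\subseteq(\beta\pm c)$; conversely $\beta\pm c\in(c,\beta)$. So as ideals
$$(c,\beta)=(\beta+c)=(\beta-c),\qquad(\beta+c)^2=(\beta),\qquad\left(1,\frac\beta c\right)=\left(\frac{\beta+c}c\right)=(\beta'+c)^{-1}. \tag{6}$$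
The middle equality follows from $(\beta+c)^2=(\beta+c)(\beta-c)=(\beta)$, and the last from $\frac{\beta+c}c=\frac1{\beta'+c}$.

**Proof of necessity.** Let $p\beta=M(F)$ with $F$ a minimal polynomial, and apply Lemma 1 with $\alpha=p\beta$.

**Step 1: the leading coefficient.** We have $\alpha\alpha'=-p^2c^2$ and $|\alpha'|=p|\beta'|=p(\beta-1)$. So $a\mid p^2c^2$ and $p(\beta-1)<a<p\beta$. If $p\nmid a$, then $a$ is coprime to $p^2$, so $a\mid c^2$ and (i) holds. From now on let $a=pk$. Then $\beta-1<k<\beta$, an open interval of length $1$ that contains the integer $c$; so $k=c$. Hence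
$$a=pc,\qquad\tau=f(0)=\delta\frac{p\beta}{pc}=\delta\frac\beta c,\qquad N\mathfrak a=pc.$$

**Step 2: the ideal $\mathfrak a$.** By (6), $\mathfrak a^{-1}=\mathfrak c(f)\supseteq(1,\tau)=(\beta'+c)^{-1}$, so $\mathfrak a=(\beta'+c)\,\mathfrak l$ with $\mathfrak l$ integral. By (5), $|N(\beta'+c)|=c$, so $N\mathfrak l=p$.

**Step 3: the element $E_m$.** As in Section 6, $E_m\in(1,\tau)\mathfrak c(f)$. Using $(\beta'+c)^{-1}=\left(\frac{\beta+c}c\right)$, $\mathfrak l^{-1}=\frac1p\mathfrak l'$ and (6),
$$E_m\in(\beta'+c)^{-2}\,\mathfrak l^{-1}=\frac{(\beta+c)^2}{c^2}\cdot\frac{\mathfrak l'}p=\frac\beta{pc^2}\,\mathfrak l'.$$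
So $E_m=\beta\eta/(pc^2)$ with $0\ne\eta\in\mathfrak l'$. The integer $\eta\eta'$ lies in $\mathfrak l'\mathfrak l=(p)$, hence $p\mid\eta\eta'$.

**Step 4: the bounds.** From $\beta^2-c^2=\beta$ and its conjugate,
$$\tau^2-1=\frac{\beta^2-c^2}{c^2}=\frac\beta{c^2},\qquad1-\tau'^2=\frac{c^2-\beta'^2}{c^2}=\frac{-\beta'}{c^2}=\frac{|\beta'|}{c^2}.$$
So Lemma 2 gives $|\eta|\le p$ and $|\eta'|\le p$. If either were an equality, Lemma 2 would give $f=X^n+\tau$, hence $\mathfrak c(f)=(1,\tau)=(\beta'+c)^{-1}$ and $N\mathfrak a=c$, contradicting $N\mathfrak a=pc$. So both are strict and (ii) holds. $\square$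

## 8. Quartic polynomials built from $\eta$

**Proof of sufficiency, case (i).** Given $a$ as in (i), which is positive because $\beta>1$, the polynomial $aX^2-pX-p^2c^2/a$ has integer coefficients since $a\mid c^2$, and they are coprime since $p$ is prime and $p\nmid a$. Its roots are $p\beta/a$ and $p\beta'/a$: their sum is $p/a$ and their product is $-p^2c^2/a^2$. They are irrational, so the polynomial is irreducible, hence a minimal polynomial. The inequalities $p|\beta'|=p(\beta-1)<a<p\beta$ give $p\beta/a>1$ and $p\beta'/a\in(-1,0)$. The Mahler measure is $a\cdot p\beta/a=p\beta$. $\square$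

**Proof of sufficiency, case (ii).** We look for $f=X^2+sX+\tau$ with $\tau=\beta/c$ that has the given $\eta$ as its invariant in Section 7. There $E_1=(\tau-1)s$ should equal $\beta\eta/(pc^2)$; as $\tau-1=(\beta-c)/c$ and $\beta/(\beta-c)=\beta+c$ by (5), this forces $s=\frac{(\beta+c)\eta}{pc}$. So put
$$\tau=\frac\beta c,\qquad s=\frac{(\beta+c)\eta}{pc},\qquad f=X^2+sX+\tau,\qquad F=pc\,ff'.$$

**Step 1: the positions of the roots, hence $M(F)$.** We have $\tau>1$, and $|\eta|<p$ gives $|s|<\frac{\beta+c}c=1+\tau$. So $f(\pm1)=1+\tau\pm s>0$. If the roots of $f$ are nonreal, their modulus is $\sqrt\tau>1$. If they are real, the number of them in $(-1,1)$, with multiplicity, is even because $f(1)$ and $f(-1)$ have the same sign. It is not $2$, because the product of the roots is $\tau>1$, so it is $0$; and neither root is $\pm1$. So all roots of $f$ lie in $|z|>1$.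

Next, $\tau'=\beta'/c\in(-1,0)$ and $\beta'+c>0$, so $|\eta'|<p$ gives $|s'|=\frac{(\beta'+c)|\eta'|}{pc}<\frac{\beta'+c}c=1+\tau'$. Hence $f'(\pm1)=1+\tau'\pm s'>0>\tau'=f'(0)$, and $f'$ has one root in $(-1,0)$ and one in $(0,1)$. Therefore $M(F)=pc\cdot\tau=p\beta$.

**Step 2: $p$ is not inert, and the ideal $(p,\eta)$.** First, $p\nmid\eta$: otherwise $\eta=p\xi$ with $0\ne\xi\in\mathcal O_K$, so $|\eta\eta'|=p^2|\xi\xi'|\ge p^2$, contradicting $|\eta|,|\eta'|<p$. If $p$ were inert, $p\mid\eta\eta'$ would give $p\mid\eta$ or $p\mid\eta'$, and in either case $p\mid\eta$ (apply $'$), a contradiction. So $(p)=\mathfrak q\mathfrak q'$ with $N\mathfrak q=p$. Since $p$ divides $\eta\eta'$, a prime above $p$ divides $\eta$; we call it $\mathfrak q$. The ideal $(p,\eta)$ is divisible by $\mathfrak q$ and divides $\mathfrak q\mathfrak q'=(p)$, so it is $\mathfrak q$ or $(p)$; the latter would mean $p\mid\eta$. Hence $(p,\eta)=\mathfrak q$.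

**Step 3: $F$ is integral and primitive.** By (5), $pc=(\beta+c)\cdot p(\beta'+c)$ and $p\beta=(\beta+c)\cdot p(\beta-c)$, so
$$pc\,f=pcX^2+(\beta+c)\eta X+p\beta=(\beta+c)\bigl(p(\beta'+c)X^2+\eta X+p(\beta-c)\bigr).$$
The outer coefficients of the second factor are multiples of $p$ with sum $p(\beta'+\beta)=p$. So its content is $(p,\eta)=\mathfrak q$, and
$$\mathfrak c(f)=\frac{\beta+c}{pc}\,\mathfrak q,\qquad\mathfrak c(F)=pc\cdot\frac{(\beta+c)(\beta'+c)}{p^2c^2}\,\mathfrak q\mathfrak q'=pc\cdot\frac c{p^2c^2}\cdot(p)=(1). \tag{7}$$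
As $F$ is fixed by $'$, its coefficients are rational; by (7) they lie in $\mathcal O_K\cap\mathbb{Q}=\mathbb{Z}$ and are coprime.

**Step 4: $f$ has no root in $K$.** Suppose $f=(X-r_1)(X-r_2)$ with $r_i\in K$. By Step 1, $|r_i|>1>|r_i'|$. Let $\mathfrak b_i=(1,r_i)^{-1}$, an integral ideal because $(1,r_i)\ni1$. By Gauss's lemma and (7), with $\frac{pc}{\beta+c}=p(\beta'+c)$ and $p\,\mathfrak q^{-1}=\mathfrak q'$,
$$\mathfrak b_1\mathfrak b_2=\mathfrak c(f)^{-1}=(\beta'+c)\,\mathfrak q'.$$
The prime $\mathfrak q'$ divides one of the $\mathfrak b_i$, say $\mathfrak b_2$. Cancelling it shows $\mathfrak b_1\mid(\beta'+c)$, so $u:=N\mathfrak b_1$ divides $|N(\beta'+c)|=c$. As $u\in\mathfrak b_1$ and $r_1\in\mathfrak b_1^{-1}$, the number $\mu:=ur_1$ lies in $\mathcal O_K$. We show that $\mu$ and $\mu'$ are too close in modulus. From $r_1r_2=\tau$ and $|r_2|>1$ we get $1<|r_1|<\tau$; from $r_1'r_2'=\tau'$ and $|r_2'|<1$ we get $|\tau'|<|r_1'|<1$. Since $\tau'<0$ and $\tau+\tau'=1/c$,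
$$0<|\mu|-|\mu'|<u(\tau-|\tau'|)=u(\tau+\tau')=\frac uc\le1.$$
If $\mu$ and $\mu'$ have opposite signs, then $|\mu+\mu'|=|\mu|-|\mu'|$ lies in $(0,1)$ and is an integer, a contradiction. If they have the same sign, then $|\mu-\mu'|=|\mu|-|\mu'|\in(0,1)$, while $(\mu-\mu')^2=(\mu+\mu')^2-4\mu\mu'$ is an integer, a contradiction. So $f$ is irreducible over $K$.

**Step 5: $F$ is irreducible over $\mathbb{Q}$.** Let $g\in\mathbb{Q}[X]$ be the monic minimal polynomial of a root of $f$. In $K[X]$ it is divisible by the irreducible $f$, and since $g'=g$, also by $f'$. As $f$ and $f'$ have no common root, $ff'\mid g$, so $\deg g\ge4$. But $g\mid F$ and $\deg F=4$. So $F$ is irreducible; being primitive with leading coefficient $pc>0$, it is a minimal polynomial, and $p\beta=M(F)\in\mathcal M$. $\blacksquare$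

**The coefficients of $F$.** Write $\mathrm{Tr}(\xi)=\xi+\xi'$. Multiplying out,
$$F=pc\bigl(X^4+(s+s')X^3+(\tau+\tau'+ss')X^2+(s\tau'+s'\tau)X+\tau\tau'\bigr).$$
Here $pc(s+s')=\mathrm{Tr}((\beta+c)\eta)$ and $pc(\tau+\tau')=p$. By (5), $pc\,ss'=pc\cdot\frac{c\,\eta\eta'}{p^2c^2}=\frac{\eta\eta'}p$. The conjugate of $(\beta+c)(\beta-c)=\beta$ is $\beta'=(\beta'+c)(\beta'-c)$, so $pc\,s\tau'=\frac{(\beta+c)\beta'\eta}c=(\beta'-c)\eta$. Finally $\tau\tau'=-1$. Hence
$$F=pcX^4+\mathrm{Tr}((\beta+c)\eta)X^3+\Bigl(p+\frac{\eta\eta'}p\Bigr)X^2+\mathrm{Tr}((\beta'-c)\eta)X-pc. \tag{8}$$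

## 9. Small discriminants: the primes $2$ and $3$

**Corollary.**

1. $2\beta=1+\sqrt{1+4c^2}\notin\mathcal M$ for every $c\ge1$. Consequently, for $b\ge1$: $1+\sqrt{1+b^2}\in\mathcal M$ if and only if $b$ is odd.
2. $3\beta\in\mathcal M$ if and only if $1+4c^2=13y^2$ for some $y\in\mathbb{Z}$ (the case $c=9$: $F=27X^4+42X^3+2X^2-41X-27$).
3. If $c\ge(p+2)/4$ and $\Delta=\operatorname{disc}K\ge4p^2$, then $p\beta\notin\mathcal M$.

*Proof.*

**Step 1: condition (i) fails if $c\ge(p+2)/4$.** Let $a$ be as in (i) and write $a=pc+j$. Since $p\nmid a$, $j\ne0$. Since $a$ divides $p^2c^2=(a-j)^2$, it divides $j^2$; as $a>0$ and $j^2>0$, this forces $a\le j^2$. We show that $j$ is too small for that. Write $\beta=c+\frac12+\varepsilon$ with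
$$\varepsilon=\sqrt{c^2+\tfrac14}-c=\frac{1/4}{\sqrt{c^2+1/4}+c},\qquad0<\varepsilon<\frac1{8c}.$$
From $p(\beta-1)<a$ we get $j>-\frac p2+p\varepsilon>-\frac p2$. From $a<p\beta$ we get $j<\frac p2+p\varepsilon<\frac p2+\frac p{8c}$, and $\frac p{8c}\le\frac p{2(p+2)}<\frac12$, so $2j<p+1$; hence $2j\le p$, because $2j$ is an integer. Now

* if $j>0$, then $a>pc\ge\frac{p^2+2p}4>\frac{p^2}4\ge j^2$;
* if $j<0$, then $a>pc-\frac p2\ge\frac{p^2+2p}4-\frac p2=\frac{p^2}4>j^2$.

Both contradict $a\le j^2$.

**Step 2: condition (ii) forces a small discriminant.** Let $\eta$ be as in (ii). It is not rational: a rational $\eta$ is an integer, $p\mid\eta^2$ gives $p\mid\eta$, and $|\eta|<p$ gives $\eta=0$. So $\eta-\eta'$ is a nonzero integer multiple of $\sqrt\Delta$, and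
$$\sqrt\Delta\le|\eta-\eta'|<2p.$$
Moreover $p$ is not inert in $K$, by Step 2 of Section 8. In particular (ii) fails when $\Delta\ge4p^2$. With Step 1 and Theorem 2 this proves part 3.

**Step 3: which discriminants occur.** Every prime $\ell$ dividing $1+4c^2$ is odd, and $(2c)^2\equiv-1\bmod\ell$, so $\ell\equiv1\bmod4$. The squarefree part of $1+4c^2$ is thus a product of distinct primes $\equiv1\bmod4$. It is itself $\equiv1\bmod4$, so it is equal to $\Delta$.

**Step 4: part 1.** Let $p=2$. Then $(p+2)/4=1$, so (i) fails for every $c\ge1$. Condition (ii) would require $\Delta<16$, so $\Delta\in\{5,13\}$ by Step 3. Both are $\equiv5\bmod8$, so $2$ is inert, and (ii) fails by Step 2. By Theorem 2, $2\beta=1+\sqrt{1+(2c)^2}\notin\mathcal M$; this is the case $b=2c$. For odd $b$, Proposition 1 gives membership.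

**Step 5: part 2.** Let $p=3$, so $(p+2)/4=5/4$. For $c\ge2$, (i) fails by Step 1. For $c=1$, (i) would force $a=1$, but $3(\beta-1)=3\cdot\frac{\sqrt5-1}2>1.8$. So only (ii) matters. It requires $\Delta<36$, hence $\Delta\in\{5,13,17,29\}$ by Step 3, and $3$ not inert. Since $5,17,29\equiv2\bmod3$, this leaves $\Delta=13$. Conversely, if $\Delta=13$, then $\eta=\frac{1+\sqrt{13}}2\approx2.30$ has $\eta'\approx-1.30$ and $\eta\eta'=-3$, so (ii) holds. As $\Delta$ is the squarefree part of $1+4c^2$, we have $\Delta=13$ if and only if $1+4c^2=13y^2$ for some $y\in\mathbb{Z}$.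

For $c=9$: $1+4\cdot81=325=13\cdot5^2$, so $\beta=\frac{1+5\sqrt{13}}2$. With $\eta=\frac{1+\sqrt{13}}2$,
$$\beta\eta=\frac{66+6\sqrt{13}}4,\qquad\beta'\eta=\frac{-64-4\sqrt{13}}4.$$
So $\mathrm{Tr}((\beta+9)\eta)=33+9=42$, $\;3+\frac{\eta\eta'}3=2$, and $\mathrm{Tr}((\beta'-9)\eta)=-32-9=-41$. By (8), $F=27X^4+42X^3+2X^2-41X-27$. This is the quartic announced in Section 1. $\blacksquare$

**Remark.** No example of case (i) of Theorem 2 was given because there is none. By Step 1, an $a$ as in (i) would need $c<(p+2)/4$, that is, $p>4c-2$. Then, as $\beta-1>c-\frac12$, we would have $a>p(\beta-1)>(4c-2)(c-\tfrac12)=(2c-1)^2\ge c^2$, which contradicts $a\mid c^2$.
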